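\title{Undecidability of single-variable equations in free inverse monoids}

\begin{abstract}
We prove that for a finite alphabet $A$ with at least two letters no algorithm decides whether an equation in one variable over the free inverse monoid $FIM(A)$ has a solution. The problem is $\Sigma^0_1$-complete, even when all data of the equation are fixed except for one constant idempotent coefficient. For a one-letter alphabet the whole first-order theory is decidable. The proof uses Munn's description of $FIM(A)$ to read an equation as a covering condition on translates of one finite subtree of the Cayley tree. This condition simulates an alternating one-counter system that can subtract an unknown integer, and such a system can verify a halting computation of a Turing machine.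
\end{abstract}

\section{Introduction}

An \emph{inverse monoid} is a monoid in which every element $\xi$ has exactly one element $\xi^{-1}$ with $\xi\xi^{-1}\xi=\xi$ and $\xi^{-1}\xi\xi^{-1}=\xi^{-1}$. Groups are examples; in general $\xi\xi^{-1}$ is an idempotent that need not equal $1$.

Let $A$ be a finite nonempty alphabet, let $A^{-1}=\{a^{-1}:a\in A\}$ be a disjoint set of formal inverses, and put $A^{\pm1}=A\cup A^{-1}$. Extend inversion to words by $(a^{-1})^{-1}=a$ and $(a_1\cdots a_k)^{-1}=a_k^{-1}\cdots a_1^{-1}$. The \emph{free inverse monoid} $FIM(A)$ is the quotient of the free monoid $(A^{\pm1})^*$ by the Vagner congruence, which is generated by the relations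
\[
ww^{-1}w=w,\qquad ww^{-1}zz^{-1}=zz^{-1}ww^{-1}
\]
for all words $w,z$. A \emph{single-variable equation} over $FIM(A)$ is a pair of words $u=v$ over the alphabet $A^{\pm1}\cup\{x,x^{-1}\}$, where $x$ is a variable. A \emph{solution} is an element $\xi\in FIM(A)$ such that substituting $\xi$ for $x$ and $\xi^{-1}$ for $x^{-1}$ makes the two sides equal in $FIM(A)$. The equation is \emph{consistent} if it has a solution, and the \emph{consistency problem} asks, given an equation, whether it is consistent.

The consistency problem for finite systems of equations in a free group or a free monoid is decidable. For finite systems of equations in a free inverse monoid of rank at least two it is undecidable, while it has been shown decidable for certain special classes of single-variable equations in $FIM(A)$. The question we answer comes from \cite{EFIM}: for $|A|\ge2$, is the consistency problem for all single-variable equations in $FIM(A)$ decidable?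

One could well guess that it is. An element of $FIM(A)$ is an element $g$ of the free group $F(A)$ together with a finite tree $X$ (Section~\ref{sec:munn}), and an equation splits into an equation for $g$ in $F(A)$, whose consistency is decidable, and an equality between two finite unions of translates of $X$ and constant vertices. With one variable there is only one unknown tree, and for $|A|=1$ the pair $(X,g)$ is just three integers subject to linear inequalities. The guess is nevertheless wrong.

Recall that a set of words is $\Sigma^0_1$ if it is computably enumerable. A \emph{many-one reduction} from a set $S$ to a set $S'$ is a computable map $\phi$ such that $v\in S$ if and only if $\phi(v)\in S'$. A $\Sigma^0_1$ set is \emph{$\Sigma^0_1$-complete} if every $\Sigma^0_1$ set many-one reduces to it; such a set is undecidable.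

\begin{theorem}\label{thm:main}
For every finite alphabet $A$ with $|A|\ge2$, the consistency problem for single-variable equations in $FIM(A)$ is undecidable. It is $\Sigma^0_1$-complete under many-one reductions.
\end{theorem}

Call a word \emph{idempotent} if it is a product of words of the form $WW^{-1}$, and \emph{constant} if it contains neither $x$ nor $x^{-1}$. Theorem~\ref{thm:main} follows from a more precise statement, in which the number of occurrences of $x$ is fixed and only one constant coefficient varies.

\begin{theorem}\label{thm:strong}
Let $A$ be finite with $|A|\ge2$. There are fixed words $E,\Phi,z_1,z_2$ over $A^{\pm1}\cup\{x,x^{-1}\}$, with $E$ and $\Phi$ idempotent, such that the following problem is $\Sigma^0_1$-complete: given a constant idempotent word $D$, does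
\[
D\,E\,z_1=D\,E\,\Phi\,z_2
\]
have a solution in $FIM(A)$? The induced equation $z_1=z_2$ over the free group $F(A)$ does not depend on $D$, and its solution set has the form $\rho\langle s\rangle t$ with $\rho,s,t\in F(A)$.
\end{theorem}

\begin{corollary}\label{cor:bound}
For $|A|\ge2$ there is no computable function that bounds, in terms of the equation, the length of a shortest solution of a consistent single-variable equation.
\end{corollary}

Here the function is defined on all equations, and the length of a solution is the length of a shortest word representing it.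

\begin{theorem}\label{thm:rankone}
The first-order theory of $FIM(\{a\})$ is decidable. In particular, consistency of finite systems of equations over $FIM(\{a\})$ is decidable. Hence, for a finite nonempty alphabet $A$, single-variable consistency in $FIM(A)$ is decidable if and only if $|A|=1$.
\end{theorem}

The source of undecidability is one integer. The group equation in Theorem~\ref{thm:strong} leaves $g=\rho s^nt$ with $n$ free. The tree $X$ stores a finite set of configurations of a machine with one counter, and the covering condition says that this set is closed under the moves of the machine. Because $\rho^{-1}xt^{-1}$ evaluates to $s^n$, the machine can subtract $n$ from its counter. If the computation table of a Turing machine is written row after row on a line, then subtracting the row length leads from a cell to the cell above it, and this is all that is needed to verify the table.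

Sections~\ref{sec:munn} and~\ref{sec:rankone} recall Munn's theorem and settle rank one. Section~\ref{sec:toy} works out a small equation by hand. Sections~\ref{sec:systems} and~\ref{sec:translation} translate counter systems into equations, Sections~\ref{sec:sequence} and~\ref{sec:verifier} translate Turing machines into counter systems, and Section~\ref{sec:final} combines the two steps.

\section{Munn trees and the meaning of an equation}\label{sec:munn}

Let $F=F(A)$ be the free group on $A$; its elements are represented by reduced words. The \emph{Cayley tree} has vertex set $F$ and an edge between $v$ and $va$ for $v\in F$, $a\in A^{\pm1}$. Left multiplication by an element of $F$ is an automorphism of this tree. A \emph{subtree} is a nonempty connected set of vertices. A subtree contains the geodesic between any two of its vertices, so a finite nonempty set $Y\subset F$ lies in a smallest subtree $\operatorname{hull}(Y)$, the union of the geodesics between points of $Y$. This subtree is finite, and $\operatorname{hull}(hY)=h\operatorname{hull}(Y)$ for $h\in F$.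

\begin{theorem}[Munn \cite{Munn}]\label{thm:munn}
The pairs $(T,g)$, where $T$ is a finite subtree of the Cayley tree with $1,g\in T$, form an inverse monoid under
\[
(T,g)(S,h)=(T\cup gS,\,gh),\qquad (T,g)^{-1}=(g^{-1}T,\,g^{-1}),
\]
and this monoid is isomorphic to $FIM(A)$, with a letter $a\in A^{\pm1}$ corresponding to $(\{1,a\},a)$.
\end{theorem}

Thus a word describes a walk in the Cayley tree that starts at $1$; the free group remembers where the walk ends, and the free inverse monoid remembers also the set of vertices visited. Both can be computed from the word, so the word problem of $FIM(A)$ is decidable.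

Fix $(X,g)\in FIM(A)$ and substitute it for $x$. For a word $w$ over $A^{\pm1}\cup\{x^{\pm1}\}$ let $w(g)\in F$ be the value of $w$ in the free group under $x\mapsto g$, and let $T(w)$ be the tree component of the value of $w$ in $FIM(A)$; the pair $(X,g)$ will be clear from the context.

\begin{lemma}\label{lem:value}
The value of $w$ is $(T(w),w(g))$, and $T(w)$ is the union of $\{1\}$, the sets $\{V(g),V(g)a\}$ for all factorizations $w=VaV'$ with $a\in A^{\pm1}$, the sets $V(g)X$ for all factorizations $w=VxV'$, and the sets $V(g)g^{-1}X$ for all factorizations $w=Vx^{-1}V'$.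
\end{lemma}

\begin{proof}
Induct on the length of $w$. Multiplying $(T,h)$ on the right by $(\{1,a\},a)$, by $(X,g)$, or by $(g^{-1}X,g^{-1})$ adds to $T$ the set $\{h,ha\}$, $hX$, or $hg^{-1}X$, and multiplies $h$ by $a$, $g$, or $g^{-1}$.
\end{proof}

So an occurrence of $x$ does two things at once: it moves the walk by $g$, and it deposits a translate of $X$. One cannot have the first effect without the second, and this will shape the whole construction.

Since $(T,h)(h^{-1}T,h^{-1})=(T,1)$, an idempotent word $\prod_iW_iW_i^{-1}$ has value $(\bigcup_iT(W_i),1)$. This lets a single equation express a group equation and an inclusion of trees, independently of each other.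

\begin{lemma}\label{lem:absorb}
Let $e$ and $\varphi$ be idempotent words, and let $z_1,z_2$ be words such that $z_1z_1^{-1}$ and $z_2z_2^{-1}$ are among the factors $WW^{-1}$ of $e$. Then $(X,g)$ solves $ez_1=e\varphi z_2$ if and only if $z_1(g)=z_2(g)$ and $T(\varphi)\subseteq T(e)$.
\end{lemma}

\begin{proof}
As $T(z_1),T(z_2)\subseteq T(e)$, the two sides have values $(T(e),z_1(g))$ and $(T(e)\cup T(\varphi),z_2(g))$.
\end{proof}

\begin{example}\label{ex:simple}
The equation $aa^{-1}x=x$ is solved by exactly those $(X,g)$ with $a\in X$. The equation $xx^{-1}=xx^{-1}\,axx^{-1}a^{-1}$ is trivial over the free group, but over $FIM(A)$ it requires $aX\subseteq X$. Since $1\in X$, this forces $a^i\in X$ for all $i\ge0$, which is impossible for a finite tree. The equation is inconsistent, and finiteness of $X$ is the only reason.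
\end{example}

\section{Rank one}\label{sec:rankone}

\begin{proof}[Proof of Theorem~\ref{thm:rankone}]
For $A=\{a\}$ identify $F$ with $\mathbb Z$. The Cayley tree is a line and its finite subtrees are intervals $[\lambda,\mu]$. By Theorem~\ref{thm:munn}, $FIM(\{a\})$ is isomorphic to the set of triples $(\lambda,\mu,n)\in\mathbb Z^3$ with $\lambda\le\min(0,n)$ and $\mu\ge\max(0,n)$, under
\begin{align*}
(\lambda,\mu,n)(\lambda',\mu',n')&=(\min(\lambda,n+\lambda'),\,\max(\mu,n+\mu'),\,n+n'),\\
(\lambda,\mu,n)^{-1}&=(\lambda-n,\,\mu-n,\,-n).
\end{align*}
Consider a first-order sentence in the language of multiplication and inversion, with a constant for every word over $\{a,a^{-1}\}$. By introducing quantified variables for subterms we may assume that each atomic formula has the form $y_1y_2=y_3$, $y_1^{-1}=y_2$, $y_1=y_2$, or $y_1=w$ with $w$ a constant. Replace each variable by three integer variables, restrict the quantifiers to triples satisfying the two inequalities, and replace each constant by its triple, which is computable from the word. The functions $\min$ and $\max$ are definable from $\le$, so the result is a sentence about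 $(\mathbb Z;+,\le,0,1)$ that holds if and only if the original sentence holds in $FIM(\{a\})$. The first-order theory of $(\mathbb Z;+,\le,0,1)$ is decidable (Presburger). Consistency of a finite system is an existential sentence with constants. The last assertion follows from this together with Theorem~\ref{thm:main}, whose proof below does not use the present theorem.
\end{proof}

For instance, the second equation of Example~\ref{ex:simple} translates into a condition that includes $\mu+1\le\mu$.

\section{An equation that counts down}\label{sec:toy}

In higher rank a tree can store a set of integers rather than an interval: along a spine $\rho,\rho s,\rho s^2,\dots$ we mark the integer $m$ by the leaf $\rho s^mt$. The following equation shows how a covering condition acts on such marks. Work over the alphabet $\{r,\rho,s,t\}$ and let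
\[
W_1=r\rho s^2\rho^{-1}x,\qquad W_2=r\rho t,\qquad z_1=s\rho^{-1}xt^{-1},\qquad z_2=\rho^{-1}xt^{-1}s,
\]
let $e=W_1W_1^{-1}W_2W_2^{-1}z_1z_1^{-1}z_2z_2^{-1}$, and consider
\begin{equation}\label{eq:toy}
e\,z_1=e\;rxx^{-1}r^{-1}\;z_2 .
\end{equation}
The group equation $z_1(g)=z_2(g)$ says that $\rho^{-1}gt^{-1}$ commutes with $s$, which means $g=\rho s^nt$ for some $n\in\mathbb Z$ (see Lemma~\ref{lem:embedding}). For such $g$, Lemma~\ref{lem:value} gives $T(e)=C\cup pX\cup s\rho^{-1}X\cup\rho^{-1}X$, where $p=r\rho s^2\rho^{-1}$ and
\[
C=\{1,\ r,\ r\rho,\ r\rho s,\ r\rho s^2,\ p,\ r\rho t,\ s,\ s\rho^{-1},\ s^{n+1}t,\ s^{n+1},\ \rho^{-1},\ s^nt,\ s^n\}.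
\]
By Lemma~\ref{lem:absorb}, $(X,g)$ is a solution if and only if $rX\subseteq T(e)$. We claim that \emph{a solution with $g=\rho s^nt$ exists if and only if $n$ is even and $n\ge0$.}

Let $n\ge0$ be even. Put $Y=\{1\}\cup\{\rho s^mt: m\text{ even},\ 0\le m\le n\}$ and $X=\operatorname{hull}(Y)$. We have $r\cdot1\in C$, $r\rho t\in C$, and $r\rho s^mt=p\cdot\rho s^{m-2}t\in pX$ for even $m$ with $2\le m\le n$. So the subtree $T(e)$ contains $rY$, hence also $\operatorname{hull}(rY)=rX$. Figure~\ref{fig:comb} shows the case $n=4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]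
\draw[line width=5pt,gray!35,line cap=round] (-1,0)--(4,0) (0,0)--(0,1) (2,0)--(2,1) (4,0)--(4,1);
\draw[thick] (-2,0)--(2,0) (0,0)--(0,1) (2,0)--(2,-1);
\draw[thick,dashed] (2,0)--(6,0) (2,0)--(2,1) (4,0)--(4,1) (6,0)--(6,1);
\foreach \i in {-2,...,6} \fill (\i,0) circle (1.6pt);
\foreach \i in {0,2,4,6} \fill (\i,1) circle (1.6pt);
\fill (2,-1) circle (1.6pt);
\node[below] at (-2,0) {$1$};
\node[below] at (-1,0) {$r$};
\node[below] at (0,0) {$r\rho$};
\node[below right] at (2,0) {$r\rho s^2$};
\node[below] at (4,0) {$r\rho s^4$};
\node[below] at (6,0) {$r\rho s^6$};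
\node[right] at (2,-1) {$p$};
\node[above] at (0,1) {$r\rho t$};
\node[above] at (2,1) {$r\rho s^2t$};
\node[above] at (4,1) {$r\rho s^4t$};
\node[above] at (6,1) {$r\rho s^6t$};
\end{tikzpicture}
\caption{A covering $rX\subseteq C\cup pX$ in the Cayley tree of $F(r,\rho,s,t)$, for $X$ the smallest subtree containing $1,\rho t,\rho s^2t,\rho s^4t$ and $p=r\rho s^2\rho^{-1}$. Solid edges join vertices of the constant set $C$, dashed edges join vertices of the translate $pX$ (the edge ending at $p$ is of both kinds), and $rX$ is shaded.}
\label{fig:comb}
\end{figure}

Conversely, let $rX\subseteq T(e)$. Consider elements $h=\rho s^j\zeta\in X$, where $\zeta$ is a reduced word that begins with $t$ or $r$ and ends with $t$; the element $g$ is of this kind, with $j=n$ and $\zeta=t$. The only element of $C$ that begins with $r$ and ends with $t$ is $r\rho t$. So if $h\ne\rho t$, then $rh$ lies in one of the three translates of $X$, and $X$ contains one of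
\[
p^{-1}rh=\rho s^{j-2}\zeta,\qquad \rho s^{-1}\cdot rh,\qquad \rho\cdot rh .
\]
All three are again of the same kind. The first, the intended move, keeps $\zeta$ and lowers $j$ by $2$. The other two replace $\zeta$ by the longer word $rh$. Starting from $g$ and repeating, we never meet the same element twice, and $X$ is finite, so the process stops, which can only happen at $\rho t$. There $\zeta=t$, so only the intended move was used, and $n-2i=0$ for some $i\ge0$.

Equation~\eqref{eq:toy} therefore runs a machine with one state $\rho$ and one counter, which starts at $n$, subtracts $2$, and accepts at $0$. Three things are missing for a machine that can verify a computation.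

\emph{Branching.} Several words like $W_1$ offer a choice between moves. Several letters $r_k$, with all the inclusions $r_kX\subseteq T(e)$ imposed, force each configuration to meet several demands at once.

\emph{Access to $n$ during the run.} The word $r\sigma\rho^{-1}xt^{-1}\sigma'^{-1}x$ deposits the translate $r\sigma s^n\sigma'^{-1}X$, which is the move from $\sigma s^mt$ to $\sigma's^{m-n}t$. But its first $x$ also deposits $r\sigma\rho^{-1}X$, which is a move from $\sigma s^mt$ to $\rho s^mt$. This second move cannot be removed, so the machine has to be correct in its presence.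

\emph{Control of unintended moves.} With several states, a translate meant for the state $\sigma$ can cover an element $h$ with another state. This produces an element such as $\sigma's^{j}\sigma^{-1}h$. If later moves change $\sigma's^j$ into $\sigma s^0$, everything cancels and we are back at $h$, so the argument that no element repeats breaks down. One extra letter $r_0$ will restore it.

\section{Counter systems with a parameter}\label{sec:systems}

\begin{definition}\label{def:system}
A \emph{counter system} consists of a finite set $\Sigma$ of \emph{states} with two distinguished states $\rho\ne\kappa$, a finite set $I\ni0$ of \emph{challenges}, and a finite set $\mathcal T\subset I\times\Sigma\times\Sigma\times\{0,1\}\times\mathbb Z$ of \emph{transitions}, subject to the following conditions.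
\begin{itemize}
\item[(S1)] If $(k,\sigma,\sigma,\epsilon,d)\in\mathcal T$, then $\epsilon=0$ and $d\ne0$.
\item[(S2)] If $(k,\sigma,\sigma',1,d)\in\mathcal T$, then the \emph{escape} $(k,\sigma,\rho,0,0)$ is in $\mathcal T$.
\item[(S3)] The transitions $(k,\kappa,\cdot,\cdot,\cdot)$ are exactly $(k,\kappa,\kappa,0,-1)$ for $k\in I$, and for $\sigma\ne\kappa$ the only transition $(0,\sigma,\cdot,\cdot,\cdot)$ is $(0,\sigma,\kappa,0,0)$.
\end{itemize}
We call $(k,\sigma,\sigma',\epsilon,d)$ a transition \emph{under $k$ from $\sigma$}. Given $n\in\mathbb Z$, it takes the pair $(\sigma,m)\in\Sigma\times\mathbb Z$ to $(\sigma',m-\epsilon n+d)$.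

Let $\Theta\subset\Sigma\times\mathbb Z$ be a finite set of \emph{terminal pairs}. An \emph{$n$-certificate for $\Theta$} is a finite set $Z\subset\Sigma\times\mathbb Z$ with $(\rho,n)\in Z$ such that for every $(\sigma,m)\in Z\setminus\Theta$ and every $k\in I$ some transition under $k$ takes $(\sigma,m)$ into $Z$.
\end{definition}

One may think of a game in which a challenger picks $k$ and a responder picks a transition under $k$. A certificate is a finite set of positions that the responder never has to leave. Nothing in the definition forbids cycles, so all arguments about certificates below rest on finiteness, through largest and smallest elements. Condition (S2) builds in the unavoidable move found in Section~\ref{sec:toy}. Condition (S3) describes the extra challenge: it sends every configuration to the \emph{drain} $\kappa$, which counts down and can stop only at a terminal pair.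

We attach an equation to a counter system and a set $\Theta$. Let
\[
L=\Sigma\sqcup\{s,t\}\sqcup\{r_k:k\in I\}
\]
be a finite set of letters. The alphabet $A$ may have only two letters, so we encode $L$ in it; this is where $|A|\ge2$ is used. Fix $a\ne b$ in $A$, enumerate $L=\{l_1,\dots,l_{|L|}\}$, and define $\iota\colon F(L)\to F$ by $\iota(l_i)=a^iba^{-i}$. Let $H=\iota(F(L))$, and let $\deg_a\colon F\to\mathbb Z$ be the homomorphism that sends $a$ to $1$ and the other letters of $A$ to $0$.

\begin{lemma}\label{lem:embedding}
The map $\iota$ is injective, $\deg_a$ vanishes on $H$, and the centralizer of $\iota(s)$ in $F$ is $\langle\iota(s)\rangle$.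
\end{lemma}

\begin{proof}
For a nonempty reduced word over $L^{\pm1}$,
\[
\iota(l_{i_1}^{\epsilon_1}\cdots l_{i_p}^{\epsilon_p})=a^{i_1}b^{\epsilon_1}a^{i_2-i_1}b^{\epsilon_2}\cdots b^{\epsilon_p}a^{-i_p}.
\]
If $i_j=i_{j+1}$ then $\epsilon_j=\epsilon_{j+1}$, so the right side is a nonempty reduced word. The generators of $H$ have degree $0$. Since $\iota(s)$ is conjugate to $b$, it suffices to show that a letter $b$ of a free basis has centralizer $\langle b\rangle$. If $h\notin\langle b\rangle$ commutes with $b$, write $h=b^ih'b^j$ with $h'$ nonempty, reduced, and neither beginning nor ending with $b^{\pm1}$. Then $bh'=h'b$, both sides are reduced words, and their first letters differ, a contradiction.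
\end{proof}

From now on we identify $F(L)$ with $H$. For elements of $H$, the terms \emph{reduced}, \emph{begins with} and \emph{ends with} refer to the basis $L$. A word over $L^{\pm1}\cup\{x^{\pm1}\}$ stands for the word over $A^{\pm1}\cup\{x^{\pm1}\}$ obtained by replacing $l_i^{\pm1}$ with the block $a^ib^{\pm1}a^{-i}$. Let $\mathcal W$ be the set of the following words:
\begin{itemize}
\item[(W1)] $r_k\sigma s^{-d}\sigma'^{-1}x$ for $(k,\sigma,\sigma',0,d)\in\mathcal T$;
\item[(W2)] $r_k\sigma\rho^{-1}x\,t^{-1}s^{-d}\sigma'^{-1}x$ for $(k,\sigma,\sigma',1,d)\in\mathcal T$;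
\item[(W3)] $r_k\sigma s^dt$ for $(\sigma,d)\in\Theta$ and $k\in I$;
\item[(W4)] $z_1=s\rho^{-1}xt^{-1}$ and $z_2=\rho^{-1}xt^{-1}s$.
\end{itemize}
Let $D_\Theta$ be the product of $WW^{-1}$ over the words (W3), let $E$ be the product of $WW^{-1}$ over the words (W1), (W2), (W4), and let $\Phi=\prod_{k\in I}r_kxx^{-1}r_k^{-1}$, each product taken in some fixed order. The words $E,\Phi,z_1,z_2$ do not depend on $\Theta$, and $D_\Theta$ is a constant idempotent word. The equation is
\begin{equation}\label{eq:main}
D_\Theta\,E\,z_1=D_\Theta\,E\,\Phi\,z_2 .
\end{equation}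

\begin{proposition}\label{prop:translation}
The solutions of $z_1=z_2$ in $F$ are the elements $\rho s^nt$, $n\in\mathbb Z$. For each $n$, equation~\eqref{eq:main} has a solution $(X,g)$ with $g=\rho s^nt$ if and only if there is an $n$-certificate for $\Theta$.
\end{proposition}

\section{From the equation to certificates}\label{sec:translation}

This section proves Proposition~\ref{prop:translation}. The equality $z_1(g)=z_2(g)$ says that $\rho^{-1}gt^{-1}$ commutes with $s$, so the first assertion follows from Lemma~\ref{lem:embedding}. Fix $n$ and put $g=\rho s^nt\in H$.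

\subsection*{The covering condition}
Let $X$ be a finite subtree containing $1$ and $g$. No word of $\mathcal W$ contains $x^{-1}$, so by Lemma~\ref{lem:value}
\[
T(D_\Theta E)=\bigcup_{W\in\mathcal W}T(W)=C\cup PX .
\]
Here $P$ is the set of values $V(g)$ of the prefixes $V$ that precede an occurrence of $x$ in a word of $\mathcal W$, and $C$ is the set of endpoints of the edges traversed by the letters of $A^{\pm1}$ in these words. Both depend on $n$ but not on $X$. For $\tau=(k,\sigma,\sigma',\epsilon,d)\in\mathcal T$ put
\[
p_\tau=r_k\sigma s^{\epsilon n-d}\sigma'^{-1}\in H .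
\]
A word (W1) contributes $p_\tau$ to $P$. In a word (W2) the second $x$ contributes $r_k\sigma\rho^{-1}gt^{-1}s^{-d}\sigma'^{-1}=p_\tau$, and the first $x$ contributes $r_k\sigma\rho^{-1}$, which by (S2) is $p_{\tau'}$ for the escape $\tau'\in\mathcal T$. Hence
\[
P=\{p_\tau:\tau\in\mathcal T\}\cup\{s\rho^{-1},\rho^{-1}\}\subset H .
\]
This is the only use of (S2): without it, $P$ would contain a move that is not a transition. Next, $T(\Phi)=\bigcup_k(T(r_k)\cup r_kX)$, and $T(r_k)\subseteq C$ because by (S3) the word $r_k\kappa s\kappa^{-1}x$ is in $\mathcal W$. By Lemma~\ref{lem:absorb}, $(X,g)$ solves~\eqref{eq:main} if and only if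
\begin{equation}\label{eq:cover}
r_kX\subseteq C\cup PX\qquad(k\in I).
\end{equation}

\subsection*{Removing the encoding and the connectivity}
A tree $X$ contains many vertices that carry no information: those inside the blocks $a^ib^{\pm1}a^{-i}$ and those on the way to the marked leaves. We pass to arbitrary finite subsets of $H$.

\begin{lemma}\label{lem:sets}
There is a finite subtree $X\ni1,g$ satisfying~\eqref{eq:cover} if and only if there is a finite set $Y\subset H$ with $1,g\in Y$ and
\begin{equation}\label{eq:coverY}
r_kY\subseteq(C\cap H)\cup PY\qquad(k\in I).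
\end{equation}
\end{lemma}

\begin{proof}
Given $X$, put $Y=X\cap H$. Let $h\in Y$. Then $r_kh\in H$, and either $r_kh\in C$ or $r_kh=ph'$ with $p\in P$, $h'\in X$; in the second case $h'=p^{-1}r_kh\in H$, so $h'\in Y$. Given $Y$, put $X=\operatorname{hull}(Y)$. Then $(X,g)\in FIM(A)$, so $C\cup PX=T(D_\Theta E)$ is a subtree. It contains $r_kY$ by~\eqref{eq:coverY}, hence it contains $\operatorname{hull}(r_kY)=r_kX$.
\end{proof}

We need to know only which constant vertices end with $t$.

\begin{lemma}\label{lem:constants}
The set $C\cap H$ contains $r_k$ and $r_k\sigma s^dt$ for all $k\in I$, $(\sigma,d)\in\Theta$. Every element of $C\cap H$ that ends with $t$ lies in $Pg$ or equals $r_k\sigma s^dt$ for some $k\in I$, $(\sigma,d)\in\Theta$.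
\end{lemma}

\begin{proof}
The first assertion holds because $T(r_k)\subseteq C$ and $r_k\sigma s^dt$ is the last vertex of a word (W3). An element of $C$ has the form $V(g)u$, where $V$ is a prefix, over $L^{\pm1}\cup\{x\}$, of a word $W\in\mathcal W$, and $u$ is a proper prefix of a block $a^ib^{\pm1}a^{-i}$, possibly empty. We have $V(g)\in H$. A nonempty proper prefix of the block is $a^j$ with $1\le j\le i$ or $a^ib^{\pm1}a^{-j}$ with $0\le j<i$, and it has $\deg_a>0$. So an element of $C\cap H$ has the form $V(g)$. If $W$ is of type (W3), then $V=W$ or $V$ does not contain $t$. Let $W$ be of another type. If $V=V'x$, then $V(g)=V'(g)g\in Pg$. Otherwise every $x$ in $V$ is followed by $t^{-1}$, the factor $xt^{-1}$ has value $\rho s^n$, and $t^{\pm1}$ occurs nowhere else in $V$; thus $V(g)$ lies in the subgroup generated by $L\setminus\{t\}$ and does not end with $t$.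
\end{proof}

\subsection*{A certificate gives a set $Y$}
Let $Z$ be an $n$-certificate and put $Y=\{1\}\cup\{\sigma s^mt:(\sigma,m)\in Z\}$. Then $1,g\in Y$, and $r_k\cdot1\in C\cap H$. Let $h=\sigma s^mt$ with $(\sigma,m)\in Z$. If $(\sigma,m)\in\Theta$, then $r_kh\in C\cap H$. Otherwise some $\tau=(k,\sigma,\sigma',\epsilon,d)\in\mathcal T$ takes $(\sigma,m)$ into $Z$, and $p_\tau^{-1}r_kh=\sigma's^{m-\epsilon n+d}t\in Y$, so $r_kh\in PY$. Thus~\eqref{eq:coverY} holds.

\subsection*{A set $Y$ gives a certificate}
Let $Y\subset H$ be finite with $1,g\in Y$ and~\eqref{eq:coverY}. The natural candidate is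
\[
Z=\{(\sigma,m)\in\Sigma\times\mathbb Z:\ \sigma s^mt\in Y\},
\]
a finite set containing $(\rho,n)$. The difficulty is that $r_k\sigma s^mt$ might be covered by a translate $pY$ where $p$ belongs to another challenge or another state. We describe the elements of $Y$ that this would create and show that a finite set $Y$ has none.

Call $h\in H$ \emph{proper} if $h=\sigma s^mt$ with $\sigma\in\Sigma$, $m\in\mathbb Z$. Call $h$ \emph{junk} if $h=\sigma s^j\zeta$ with $\sigma\in\Sigma$, $j\in\mathbb Z$, and $\zeta$ a reduced word that begins with a letter of $\Sigma^{-1}\cup\{r_k:k\in I\}$ and ends with $t$, such that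
\begin{itemize}
\item[(J1)] if $\zeta$ begins with $\sigma^{-1}$, then $j\ne0$;
\item[(J2)] if $\zeta$ begins with $\kappa^{-1}$, then $\sigma=\kappa$ and $j\le-1$.
\end{itemize}
By (J1) the word $\sigma s^j\zeta$ is reduced as written. So $h$ determines $\sigma$ as its first letter, $s^j$ as the maximal power of $s$ that follows, and the \emph{tail} $\zeta$ as the rest. A proper element has the same shape with tail $t$, and no element is both proper and junk. Condition (J2) records that a tail beginning with $\kappa^{-1}$ sits behind a drain whose counter is already negative; the drain only counts down, so it never reaches $\kappa s^0$, where it would cancel.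

Let $h=\sigma s^j\zeta$ be proper or junk and let $k\in I$. We say that $p\in P$ \emph{matches} $(k,h)$ if $p=p_\tau$ for a transition $\tau=(k,\sigma,\sigma',\epsilon,d)$ under $k$ from $\sigma$. In that case
\begin{equation}\label{eq:match}
p^{-1}r_kh=\sigma's^{\,j-\epsilon n+d}\zeta .
\end{equation}

\begin{lemma}\label{lem:response}
Let $h\in Y$ be junk, or proper of the form $\sigma s^mt$ with $(\sigma,m)\notin\Theta$. For every $k\in I$ there is $p\in P$ with $p^{-1}r_kh\in Y$.
\end{lemma}

\begin{proof}
The word $r_kh$ is reduced and ends with $t$, and it is not of the form $r_{k'}\sigma's^dt$ with $(\sigma',d)\in\Theta$. By~\eqref{eq:coverY} and Lemma~\ref{lem:constants} it lies in $PY\cup Pg$, and $Pg\subseteq PY$.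
\end{proof}

\begin{lemma}\label{lem:mismatch}
Let $h$ be proper or junk, $k\in I$, and $p\in P$. If $p$ does not match $(k,h)$, then $p^{-1}r_kh$ is junk, and its tail is longer than the tail of $h$.
\end{lemma}

\begin{proof}
Let $\sigma_1\in\Sigma$ be the first letter of the reduced word $h$; its last letter is $t$. If $p=\rho^{-1}$ or $p=s\rho^{-1}$, then $p^{-1}r_kh=\rho s^j\zeta'$ with $j\in\{0,-1\}$ and $\zeta'=r_kh$. This tail is reduced and begins with $r_k$, so (J1) and (J2) are vacuous.

Now let $p=p_\tau$ with $\tau=(k',\sigma,\sigma',\epsilon,d)$. Since $p$ does not match, $k'\ne k$ or $\sigma\ne\sigma_1$. We have $p^{-1}r_kh=\sigma's^{j}\zeta'$ with $j=d-\epsilon n$, where $\zeta'=\sigma^{-1}r_{k'}^{-1}r_kh$ if $k'\ne k$, and $\zeta'=\sigma^{-1}h$ if $k'=k$. In both cases $\zeta'$ is reduced, begins with $\sigma^{-1}$ and ends with $t$. If $\sigma'=\sigma$, then $j=d\ne0$ by (S1); this is (J1). If $\sigma=\kappa$, then $\sigma'=\kappa$ and $j=-1$ by (S3); this is (J2).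

In all cases $h$ is a proper suffix of $\zeta'$, and the tail of $h$ is a suffix of $h$.
\end{proof}

Condition (S1) cannot be dropped here: a transition $(k,\sigma,\sigma,0,0)$ would put $r_k$ itself into $P$, and the challenge $k$ would be vacuous for all states, not only for $\sigma$.

\begin{lemma}\label{lem:nojunk}
The set $Y$ contains no junk.
\end{lemma}

\begin{proof}
Suppose it does, and let $\zeta$ be a longest word among the tails of junk elements of $Y$. Let $h=\sigma s^j\zeta\in Y$ be any junk element with this tail. By Lemma~\ref{lem:response} there is $p\in P$ with $h'=p^{-1}r_0h\in Y$. By Lemma~\ref{lem:mismatch} and the choice of $\zeta$, the element $p$ matches $(0,h)$. By (S3) and~\eqref{eq:match} there are two cases.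

If $\sigma\ne\kappa$, then $h'=\kappa s^j\zeta$. By (J2) for $h$, the tail $\zeta$ does not begin with $\kappa^{-1}$, so (J1) and (J2) are vacuous for $h'$.

If $\sigma=\kappa$, then $h'=\kappa s^{j-1}\zeta$. If $\zeta$ begins with $\kappa^{-1}$, then $j-1\le-2$, which gives (J1) and (J2) for $h'$; otherwise both are vacuous.

So $h'\in Y$ is junk with the same tail and first letter $\kappa$. Repeating the step, we find $\kappa s^{j-i}\zeta\in Y$ for all $i\ge1$. These elements are distinct, and $Y$ is finite.
\end{proof}

Finally let $(\sigma,m)\in Z\setminus\Theta$, $h=\sigma s^mt$ and $k\in I$. By Lemma~\ref{lem:response} there is $p\in P$ with $p^{-1}r_kh\in Y$. By Lemmas~\ref{lem:mismatch} and~\ref{lem:nojunk}, $p$ matches $(k,h)$, so $p=p_\tau$ with $\tau=(k,\sigma,\sigma',\epsilon,d)\in\mathcal T$, and $\sigma's^{m-\epsilon n+d}t\in Y$ by~\eqref{eq:match}. Thus $\tau$ takes $(\sigma,m)$ into $Z$, and $Z$ is an $n$-certificate. With Lemma~\ref{lem:sets}, this completes the proof of Proposition~\ref{prop:translation}.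

\section{A computation as a recurrent sequence}\label{sec:sequence}

We use the following standard fact. There is a deterministic Turing machine $U$ with a one-way infinite tape (cells $1,2,\dots$), state set $Q$, start state $q_{\mathrm s}$, halting state $q_{\mathrm h}\ne q_{\mathrm s}$, tape alphabet $G$ with blank $\square$, and transition function
\[
\Delta\colon(Q\setminus\{q_{\mathrm h}\})\times G\to Q\times G\times\{-1,+1\},
\]
which starts on cell $1$ and never moves left of cell $1$, such that the set of inputs $v=v_1\cdots v_K\in G^K$, $K\ge1$, on which $U$ halts is $\Sigma^0_1$-complete. The value $\Delta(q,\gamma)$ lists the new state, the symbol written and the direction of the move.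

A counter system has one counter, so it can address the terms of a sequence but not the cells of a two-dimensional table. We therefore write the successive configurations of $U$ one after the other, separated by a wall symbol $\#$. Let $\Gamma=\{\#\}\sqcup G\sqcup(Q\times G)$; a symbol $(q,\gamma)$, called a \emph{head symbol}, marks a cell that contains $\gamma$ and is scanned in state $q$. The symbols in $\{q_{\mathrm h}\}\times G$ are \emph{halting}. The new content of a cell depends only on the old contents $c_1,c_2,c_3$ of its left neighbor, itself and its right neighbor, through the map $f\colon\Gamma^3\to\Gamma$ defined as follows.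
\begin{itemize}
\item If $c_2=\#$ or $c_2$ is halting, then $f(c_1,c_2,c_3)=c_2$.
\item If $c_2=(q,\gamma)$ with $q\ne q_{\mathrm h}$ and $\Delta(q,\gamma)=(q',\gamma',\pm1)$, then $f(c_1,c_2,c_3)=\gamma'$.
\item Let $c_2=\gamma\in G$. If $c_1=(q,\gamma_1)$ with $q\ne q_{\mathrm h}$ and $\Delta(q,\gamma_1)=(q',\gamma',+1)$, then $f(c_1,c_2,c_3)=(q',\gamma)$. Otherwise, if $c_3=(q,\gamma_1)$ with $q\ne q_{\mathrm h}$ and $\Delta(q,\gamma_1)=(q',\gamma',-1)$, then $f(c_1,c_2,c_3)=(q',\gamma)$. Otherwise $f(c_1,c_2,c_3)=\gamma$.
\end{itemize}
For an input $v$ of length $K\ge1$ and an integer $N\ge K+3$, define the sequence $w^{(N)}=(w_\mu)_{\mu\ge0}$ by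
\[
w_0=\#,\quad w_1=(q_{\mathrm s},v_1),\quad w_i=v_i\ (2\le i\le K),\quad w_i=\square\ (K<i\le N-2),\quad w_{N-1}=\#,
\]
\begin{equation}\label{eq:rec}
w_\mu=f(w_{\mu-N},w_{\mu-N+1},w_{\mu-N+2})\qquad(\mu\ge N).
\end{equation}
The recursion is well founded because $N\ge4$. The terms $w_0,\dots,w_K$ do not depend on $N$, and no $w_\mu$ with $\mu<N$ is halting, since $q_{\mathrm s}\ne q_{\mathrm h}$.

\begin{lemma}\label{lem:sequence}
The machine $U$ halts on $v$ if and only if $w^{(N)}$ contains a halting symbol for some $N\ge K+3$.
\end{lemma}

\begin{proof}
Let $\ell=N-1$ and arrange the sequence in a table in which the last entry of each line is repeated as the first entry of the next: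
\[
\begin{array}{c|cccc|c}
w_0&w_1&w_2&\cdots&w_{\ell-1}&w_\ell\\
w_\ell&w_{\ell+1}&w_{\ell+2}&\cdots&w_{2\ell-1}&w_{2\ell}\\
w_{2\ell}&w_{2\ell+1}&w_{2\ell+2}&\cdots&w_{3\ell-1}&w_{3\ell}
\end{array}
\]
and so on. Equation~\eqref{eq:rec} reads $w_\mu=f(w_{\mu-\ell-1},w_{\mu-\ell},w_{\mu-\ell+1})$ for $\mu\ge\ell+1$. Since $w_0=w_\ell=\#$ and $f(c_1,\#,c_3)=\#$, we get $w_{j\ell}=\#$ for all $j$. Call $w_{j\ell+1}\cdots w_{j\ell+\ell-1}$ \emph{row $j$}. For $j\ge1$, each entry of row $j$ is $f$ of the entry above it and the two neighbors of that entry, walls included.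

Row $0$ encodes the initial configuration on the cells $1,\dots,\ell-1$. Suppose row $j-1$ encodes the configuration after $j-1$ steps on these cells, with the head on cell $i\le\ell-1$ in state $q\ne q_{\mathrm h}$, reading $\gamma$, and let $\Delta(q,\gamma)=(q',\gamma',\delta)$. The row has one head symbol. By the definition of $f$, in row $j$ cell $i$ holds $\gamma'$; cell $i+\delta$, if it lies in $1,\dots,\ell-1$, holds its old symbol paired with $q'$; and all other cells are unchanged. The case $i+\delta=0$ does not occur. So either row $j$ encodes the configuration after $j$ steps, or $i+\delta=\ell$ and row $j$ has no head symbol. In the latter case $f$ reproduces the row, and no later row has a head symbol.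

If $U$ does not halt on $v$, then for every $N$ each row encodes a configuration with state different from $q_{\mathrm h}$ or has no head symbol, so no halting symbol occurs. If $U$ halts after $j_0$ steps, choose $\ell\ge K+2$ larger than every visited cell. Then row $j_0$ encodes the final configuration and contains a halting symbol.
\end{proof}

\section{A counter system that verifies halting}\label{sec:verifier}

We want a counter system, independent of $v$, and terminal pairs $\Theta_v$ such that an $n$-certificate exists for some $n$ exactly when $U$ halts on $v$. A pair consisting of a symbol $c\in\Gamma$ and a counter value will assert that a certain term $w_\mu$ equals $c$. To justify the assertion the responder names a triple $\mathbf c=(c_1,c_2,c_3)$ with $f(\mathbf c)=c$, and the challenger picks one of the three earlier terms in~\eqref{eq:rec}, which is reached by subtracting the parameter. Three points need care.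

First, by (S2) the responder may escape to $\rho$ instead of subtracting $n$. We make the escape useless. The system will force $(\rho,m)\in Z$ only for $m=n$, and it will force $n=2N$ to be even, while the term $w_\mu$ is stored at the odd counter value $2\mu+1$.

Second, the test ``$m=n$'' itself subtracts $n$ and so comes with an escape. It cannot be made from $\rho$ directly, since the escape $(k,\rho,\rho,0,0)$ violates (S1). Instead $\rho$ moves to a state $\chi_-$ one step lower, or to $\chi_+$ one step higher. An escape from there lands at $(\rho,m-1)$ or $(\rho,m+1)$, which is impossible for the smallest or the largest $m$.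

Third, the blanks and the second wall of the initial row occupy positions that depend on $N$, so they cannot be listed among the terminal pairs. The inequalities $K<\mu\le N-2$ and the equality $\mu=N-1$ are tested by counting.

Let $I=\{0,1,2,3,4\}$, and let $\Sigma$ consist of the distinct states
\[
\rho,\ \kappa,\ \chi_-,\ \chi_+,\ o,\ \nu,\ \alpha,\ \beta,\ \beta_-,\ \beta_+,\qquad c\ (c\in\Gamma),\qquad \theta_{\mathbf c}\ (\mathbf c\in\Gamma^3).
\]
The transitions are listed in Table~\ref{tab:transitions}. For an input $v$ of length $K$ let
\[
\Theta_v=\{(o,0),\ (\kappa,0),\ (\nu,2K+6),\ (\beta_-,2K+3)\}\cup\{(w_i,2i+1):0\le i\le K\}.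
\]

\begin{table}[ht]
\centering
\begin{tabular}{lll}
\hline
state $\sigma$ & challenge $k$ & $(\sigma,m)$ may be taken to\\
\hline
any $\sigma\ne\kappa$ & $0$ & $(\kappa,m)$\\
$\kappa$ & $0,\dots,4$ & $(\kappa,m-1)$\\
$\rho$ & $1$ & $(\chi_-,m-1)$\\
 & $2$ & $(\chi_+,m+1)$\\
 & $3$ & $(\nu,m)$\\
 & $4$ & $(\alpha,m+1)$\\
$\chi_-$ & $1,\dots,4$ & $(o,m-n+1)$ or $(\rho,m)$\\
$\chi_+$ & $1,\dots,4$ & $(o,m-n-1)$ or $(\rho,m)$\\
$o$ & $1,\dots,4$ & no transition\\
$\nu$ & $1,\dots,4$ & $(\nu,m-2)$\\
$\alpha$ & $1,\dots,4$ & $(\alpha,m+2)$ or $(c,m)$ with $c$ halting\\
$c\in\Gamma$ & $1,\dots,4$ & $(\theta_{\mathbf c},m)$ with $f(\mathbf c)=c$;\\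
 & & also $(\beta,m)$ if $c=\square$, and $(\chi_-,m)$ if $c=\#$\\
$\theta_{(c_1,c_2,c_3)}$ & $1,\dots,4$ & $(c_j,m-n+2(j-1))$ with $j=\min(k,3)$, or $(\rho,m)$\\
$\beta$ & $1$ & $(\beta_-,m)$\\
 & $2,3,4$ & $(\beta_+,m)$\\
$\beta_-$ & $1,\dots,4$ & $(\beta_-,m-2)$\\
$\beta_+$ & $1,\dots,4$ & $(\beta_+,m+2)$ or $(\chi_-,m+2)$\\
\hline
\end{tabular}
\caption{The transitions of the verifying system. A target $(\sigma',m-\epsilon n+d)$ in the row of $\sigma$ and $k$ stands for the transition $(k,\sigma,\sigma',\epsilon,d)$.}
\label{tab:transitions}
\end{table}

This is a counter system. The transitions from a state to itself are those of $\kappa,\nu,\alpha,\beta_-,\beta_+$, with $\epsilon=0$ and $d=-1,-2,2,-2,2$, which gives (S1). The transitions with $\epsilon=1$ start from $\chi_-$, $\chi_+$ or $\theta_{\mathbf c}$ under $k\ge1$, and each of these rows contains the escape, which gives (S2). The first two rows are (S3).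

\begin{proposition}\label{prop:verifier}
Let $n\in\mathbb Z$. There is an $n$-certificate for $\Theta_v$ if and only if $n=2N$ for an integer $N\ge K+3$ such that $w^{(N)}$ contains a halting symbol.
\end{proposition}

\begin{proof}[Proof of sufficiency]
Let $n=2N$ with $N\ge K+3$, and let $w_{\mu^*}$ be halting; then $\mu^*\ge N$. For $\mu\ge N$ put $\mathbf c(\mu)=(w_{\mu-N},w_{\mu-N+1},w_{\mu-N+2})$. Let $Z$ consist of
\begin{itemize}
\item $(\rho,n)$, $(\chi_-,n-1)$, $(\chi_+,n+1)$, $(o,0)$;
\item $(\nu,m)$ for even $m$ with $2K+6\le m\le n$;
\item $(\alpha,m)$ for odd $m$ with $n+1\le m\le2\mu^*+1$;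
\item $(w_\mu,2\mu+1)$ for $0\le\mu\le\mu^*$, and $(\theta_{\mathbf c(\mu)},2\mu+1)$ for $N\le\mu\le\mu^*$;
\item $(\beta,m)$, $(\beta_-,m)$, $(\beta_+,m)$ for odd $m$ with $2K+3\le m\le n-3$;
\item $(\kappa,m)$ for $0\le m\le2\mu^*+1$.
\end{itemize}
All counter values lie between $0$ and $2\mu^*+1$, so under the challenge $0$ a pair $(\sigma,m)\in Z$ with $\sigma\ne\kappa$ goes to $(\kappa,m)\in Z$. Under every challenge $(\kappa,m)$ with $m>0$ goes to $(\kappa,m-1)$, and $(\kappa,0)$ is terminal. Now let $k\ge1$.

The pair $(\rho,n)$ goes to $(\chi_-,n-1)$, $(\chi_+,n+1)$, $(\nu,n)$, $(\alpha,n+1)$ for $k=1,2,3,4$. Both $(\chi_-,n-1)$ and $(\chi_+,n+1)$ go to the terminal pair $(o,0)$. The state $\nu$ descends to the terminal pair $(\nu,2K+6)$. The state $\alpha$ ascends to $(\alpha,2\mu^*+1)$, which goes to $(w_{\mu^*},2\mu^*+1)$.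

The pair $(w_\mu,2\mu+1)$ is terminal for $\mu\le K$. For $K<\mu\le N-2$ it is $(\square,2\mu+1)$ with $2K+3\le2\mu+1\le n-3$ and goes to $(\beta,2\mu+1)$. For $\mu=N-1$ it is $(\#,n-1)$ and goes to $(\chi_-,n-1)$. For $\mu\ge N$ it goes to $(\theta_{\mathbf c(\mu)},2\mu+1)$ by~\eqref{eq:rec}, and this pair goes to $(w_{\mu'},2\mu'+1)$ with $\mu'=\mu-N+\min(k,3)-1$, where $0\le\mu'<\mu$.

The pair $(\beta,m)$ goes to $(\beta_-,m)$ or $(\beta_+,m)$. The state $\beta_-$ descends to the terminal pair $(\beta_-,2K+3)$. The state $\beta_+$ ascends to $(\beta_+,n-3)$, which goes to $(\chi_-,n-1)$.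
\end{proof}

\begin{proof}[Proof of necessity]
Let $Z$ be an $n$-certificate. Pairs with state $\rho,\chi_\pm,\alpha,\beta,\beta_+$ or $\theta_{\mathbf c}$ are never terminal; we use this without further mention.

\emph{Step 1: the descending states.} For $\sigma=\kappa,\nu,\beta_-$ the only transition under $1$ keeps the state and lowers the counter by $1,2,2$. Since $Z$ is finite, the descent from a pair $(\sigma,m)\in Z$ must meet the unique terminal pair with state $\sigma$. Hence $(\kappa,m)\in Z$ implies $m\ge0$; $(\nu,m)\in Z$ implies that $m$ is even and $m\ge2K+6$; and $(\beta_-,m)\in Z$ implies $m\ge2K+3$.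

\emph{Step 2: if $(\sigma,m)\in Z$, then $m\ge0$.} This holds for terminal pairs and for $\sigma=\kappa$. Otherwise the challenge $0$ gives $(\kappa,m)\in Z$.

\emph{Step 3: if $(o,m)\in Z$, then $m=0$,} because $o$ has no transition under $1$ and $(o,0)$ is its only terminal pair.

\emph{Step 4: if $(\rho,m)\in Z$, then $m=n$.} Let $m_0$ and $m_1$ be the smallest and the largest $m$ with $(\rho,m)\in Z$. The challenge $1$ gives $(\chi_-,m_0-1)\in Z$, and then $(o,m_0-n)\in Z$ or $(\rho,m_0-1)\in Z$. The second is excluded by minimality, so $m_0=n$ by Step 3. The challenge $2$ gives $(\chi_+,m_1+1)\in Z$, and then $(o,m_1-n)\in Z$ or $(\rho,m_1+1)\in Z$. The second is excluded by maximality, so $m_1=n$.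

\emph{Step 5: parity.} The challenge $3$ gives $(\nu,n)\in Z$, so $n=2N$ with $N\ge K+3$ by Step 1. By Step 4, $(\rho,m)\notin Z$ for odd $m$: at odd counter values the escape is not available. In particular, if $(\chi_-,m)\in Z$ with $m$ odd, then $(o,m-n+1)\in Z$, so $m=n-1$.

\emph{Step 6: if $(c,2\mu+1)\in Z$ with $c\in\Gamma$ and $\mu\in\mathbb Z$, then $\mu\ge0$ and $w_\mu=c$,} where $w=w^{(N)}$. Step 2 gives $\mu\ge0$. We induct on $\mu$; let $m=2\mu+1$. If $(c,m)$ is terminal, then $w_\mu=c$ by the definition of $\Theta_v$. Otherwise the challenge $1$ leads to one of three cases.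

(a) $(\theta_{\mathbf c},m)\in Z$ with $\mathbf c=(c_1,c_2,c_3)$ and $f(\mathbf c)=c$. The escape is not available, so the challenges $k=1,2,3$ give $(c_k,2(\mu-N+k-1)+1)\in Z$. For $k=1$, Step 2 gives $\mu\ge N$. As $\mu-N+2<\mu$, the induction hypothesis gives $c_k=w_{\mu-N+k-1}$ for $k=1,2,3$, and $w_\mu=f(\mathbf c)=c$ by~\eqref{eq:rec}.

(b) $c=\square$ and $(\beta,m)\in Z$. The challenge $1$ gives $(\beta_-,m)\in Z$, so $m\ge2K+3$ by Step 1, that is, $\mu>K$. The challenge $2$ gives $(\beta_+,m)\in Z$. Let $m'\ge m$ be the largest odd number with $(\beta_+,m')\in Z$. Then $(\beta_+,m'+2)\notin Z$, so $(\chi_-,m'+2)\in Z$, and $m'+2=n-1$ by Step 5. Thus $m\le n-3$, that is, $\mu\le N-2$, and $w_\mu=\square$.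

(c) $c=\#$ and $(\chi_-,m)\in Z$. Then $m=n-1$ by Step 5, so $\mu=N-1$ and $w_\mu=\#$.

\emph{Step 7: a halting symbol occurs.} The challenge $4$ gives $(\alpha,n+1)\in Z$, and $n+1$ is odd. Let $m$ be the largest odd number with $(\alpha,m)\in Z$. Then $(\alpha,m+2)\notin Z$, so $(c,m)\in Z$ for some halting $c$. By Step 6, $c$ occurs in $w^{(N)}$.
\end{proof}

\begin{remark}
For each fixed $n$ the existence of an $n$-certificate for $\Theta_v$ is decidable. Indeed, by~\eqref{eq:rec} each block of $N$ consecutive terms of $w^{(N)}$ determines the next term, and there are $|\Gamma|^N$ possible blocks, so every symbol that occurs in $w^{(N)}$ occurs at an index below $|\Gamma|^N+N$. The undecidability of our equations thus comes from the freedom in $n$, which is the width of tape granted to the machine.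
\end{remark}

\section{Proofs of the main results}\label{sec:final}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
The set of consistent single-variable equations is $\Sigma^0_1$: enumerate all words over $A^{\pm1}$, substitute each for $x$, and test the equation with the word problem. Whether a constant word is a product of words $ww^{-1}$ is decided by trying its finitely many factorizations, so the problem in Theorem~\ref{thm:strong} is $\Sigma^0_1$ as well.

Let $E,\Phi,z_1,z_2$ be the words attached in Section~\ref{sec:systems} to the counter system of Section~\ref{sec:verifier}. They depend only on $U$ and on the encoding $\iota$. By Proposition~\ref{prop:translation} the solution set of $z_1=z_2$ in $F(A)$ is $\rho\langle s\rangle t$. For an input $v$ let $D_v=D_{\Theta_v}$, a constant idempotent word computable from $v$. By Proposition~\ref{prop:translation}, the equation $D_vEz_1=D_vE\Phi z_2$ is consistent if and only if there is an $n$-certificate for $\Theta_v$ for some $n\in\mathbb Z$. By Proposition~\ref{prop:verifier} and Lemma~\ref{lem:sequence}, this holds if and only if $U$ halts on $v$. So $v\mapsto D_v$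 is a many-one reduction from a $\Sigma^0_1$-complete set to the problem in Theorem~\ref{thm:strong}, and the map sending $v$ to the equation $D_vEz_1=D_vE\Phi z_2$ is a many-one reduction to the problem in Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:bound}]
Given such a function, compute the bound for the equation at hand and test the finitely many words of at most that length. The equation is consistent if and only if one of them represents a solution. This would decide consistency, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}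

\bibitem{EFIM}
\emph{Equations in free inverse monoids},
\texttt{https://typeset.io/pdf/equations-in-free-inverse-monoids-373wabjstv.pdf}.

\bibitem{Munn}
W.~D.~Munn, \emph{Free inverse semigroups}, 1974.

\end{thebibliography}
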